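\title{Interior continuity of minimizers of $\int u^{\alpha}\sqrt{1+|Du|^{2}}\,dx$ in every dimension}

\begin{abstract}
We prove that for every dimension $n\ge 1$ and every $\alpha>0$, local minimizers of the functional $\int_\Omega u^\alpha\sqrt{1+|Du|^2}\,dx$, relaxed to nonnegative functions with $u^{1+\alpha}\in BV(\Omega)$, are continuous in the interior of $\Omega\subset\mathbb R^n$. The subgraph of a minimizer minimizes a weighted perimeter, and its boundary may a priori have a small singular set. We bound the vertical component of its normal from below, above every positive height, by integral estimates that do not see this set. We also show that $u^2$ is locally Lipschitz, with an explicit gradient bound, that $u$ is real analytic where it is positive, and that the resulting H\"older exponent $1/2$ is optimal for $n\ge2$.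
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The functional and the question}

Let $\Omega\subset\mathbb R^n$ be a bounded open set with Lipschitz boundary and let $\alpha>0$. For a smooth function $u\ge0$ on $\Omega$ consider
\[
\mathcal F(u)=\int_\Omega u^\alpha\sqrt{1+|Du|^2}\,dx .
\]
This is the area of the graph $\{t=u(x)\}\subset\mathbb R^{n+1}$, measured with the weight $t^\alpha$. When $\alpha$ is an integer it is, up to a constant factor, the area of the rotated graph $\{(x,u(x)\sigma):x\in\Omega,\ \sigma\in S^\alpha\subset\mathbb R^{\alpha+1}\}\subset\mathbb R^{n+\alpha+1}$.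

The integrand is the length of the vector $(Dw_u,u^\alpha)$, where
\[
w_u=\frac{u^{1+\alpha}}{1+\alpha},
\]
so the energy controls the total variation of $w_u$. This leads to the class
\[
BV_+^{1+\alpha}(\Omega)=\{u\in L^\alpha(\Omega):\ u\ge0,\ u^{1+\alpha}\in BV(\Omega)\}
\]
and to the extension of $\mathcal F$ used by Bemelmans and Dierkes: for open $A\subset\Omega$,
\[
\mathcal F_A(u)=\sup\Big\{\int_A\Big(u^\alpha g_{n+1}+w_u\sum_{i=1}^nD_ig_i\Big)dx:\ g\in C_c^1(A;\mathbb R^{n+1}),\ |g|\le1\Big\},
\]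
and $\mathcal F=\mathcal F_\Omega$. In other words, $\mathcal F_A(u)=|\mathcal A_u|(A)$ is the total variation on $A$ of the finite $\mathbb R^{n+1}$-valued measure
\[
\mathcal A_u=(-Dw_u,\ u^\alpha\mathcal L^n).
\]
If $u$ is positive and locally Lipschitz in $A$, then $Dw_u=u^\alpha Du\,\mathcal L^n$ and $\mathcal F_A(u)=\int_Au^\alpha\sqrt{1+|Du|^2}\,dx$.

We write $A\subset\subset\Omega$ if $\overline A$ is a compact subset of $\Omega$. A function $u\in BV_+^{1+\alpha}(\Omega)$ is a \emph{local minimizer} if $\mathcal F_A(u)\le\mathcal F_A(v)$ for every open $A\subset\subset\Omega$ and every $v\in BV_+^{1+\alpha}(\Omega)$ that equals $u$ a.e.\ outside a compact subset $K$ of $A$. Minimizers of the Dirichlet problem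
\[
\mathcal F^*(u)=\mathcal F(u)+\frac1{1+\alpha}\int_{\partial\Omega}|u^{1+\alpha}-u_0^{1+\alpha}|\,d\mathcal H^{n-1},\qquad u_0^{1+\alpha}\in L^1(\partial\Omega),
\]
in $BV_+^{1+\alpha}(\Omega)$ are local minimizers: for $v$ as above the boundary terms agree and $\mathcal A_u=\mathcal A_v$ on $\Omega\setminus K$, so $\mathcal F^*(v)-\mathcal F^*(u)=\mathcal F_A(v)-\mathcal F_A(u)$.

Two features of this class make continuity a real question. First, jumps have finite cost. If $u$ jumps from $a$ to $b>a$ across a smooth hypersurface $\Gamma\subset\Omega$, then $|Dw_u|$ charges $\Gamma$ with density $\int_a^bt^\alpha dt$, which is the weighted area of the vertical wall $\Gamma\times(a,b)$ that completes the graph. Second, the weight vanishes at height zero. The function $u\equiv0$ has energy zero, and the Euler--Lagrange equation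
\begin{equation}\label{eq:EL}
\operatorname{div}\Big(\frac{u^\alpha Du}{\sqrt{1+|Du|^2}}\Big)=\alpha u^{\alpha-1}\sqrt{1+|Du|^2}
\end{equation}
degenerates on the zero set of $u$.

Bemelmans and Dierkes proved that local minimizers are continuous in the interior of $\Omega$ if $n\le6$. The question whether interior continuity holds in general is posed in \cite{source}. The answer is yes.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $n\ge1$, $\alpha>0$, and let $u\in BV_+^{1+\alpha}(\Omega)$ be a local minimizer of $\mathcal F$. Then $u$ agrees a.e.\ in $\Omega$ with a finite-valued continuous function $\Omega\to[0,\infty)$.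
\end{theorem}

\begin{theorem}\label{thm:B}
Let $u$ be as in Theorem~\ref{thm:A}, identified with its continuous representative.
\begin{enumerate}
\item[(1)] $u$ is real analytic in the open set $\{u>0\}$. If $B_{2r}(x_0)\subset\subset\Omega$, then
\[
\sup_{B_r(x_0)}u^{1+\alpha}\le C(n,\alpha)\Big(r^{1+\alpha}+r^{-n}\int_{B_{2r}(x_0)}u^{1+\alpha}\,dx\Big).
\]
\item[(2)] If $B_R(x_0)\subset\subset\Omega$, $u(x_0)>0$ and $m=\sup_{B_R(x_0)}u$, then
\[
u(x_0)\sqrt{1+|Du(x_0)|^2}\le128\,m\,(1+m/R)\,e^{8nm^2/R^2}.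
\]
Hence $u^2\in C^{0,1}_{loc}(\Omega)$ and $u\in C^{0,1/2}_{loc}(\Omega)$.
\item[(3)] For every $n\ge2$ and every $\alpha>0$ there is a local minimizer (on a ball) that is not in $C^{0,\beta}_{loc}$ for any $\beta>1/2$ and whose square is not $C^1$. So the regularity in \emph{(2)} is optimal.
\item[(4)] If $n=1$, then on each component of $\Omega$ either $u\equiv0$ or $u>0$; in particular $u$ is real analytic in $\Omega$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is proved in Sections~\ref{sec:subgraph}--\ref{sec:continuity} without using Theorem~\ref{thm:B}, which is proved in Sections~\ref{sec:gradient} and~\ref{sec:example}.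

Throughout, $y=(x,t)$ denotes a point of $\mathbb R^n\times\mathbb R$, $e_{n+1}$ the vertical unit vector, and $B_r(\cdot)$ an open ball in $\mathbb R^n$ or $\mathbb R^{n+1}$ according to its center. For open $A\subset\Omega$ we put $Q_A=A\times(0,\infty)$ and $Q=Q_\Omega$. The \emph{subgraph} of $u$ is $U=\{(x,t)\in Q:t<u(x)\}$.

\section{Walls, curves, and the plan of the proof}\label{sec:idea}

This section explains the proof and is not used later.

Let $\Sigma$ be the boundary of the subgraph in $Q$, suppose for the moment that it is smooth, let $N$ be its exterior unit normal and $\nu=N\cdot e_{n+1}$. Since $U$ is a subgraph, $\nu\ge0$. On a piece of graph $\nu=(1+|Du|^2)^{-1/2}$, and on a wall $\nu=0$; a positive lower bound for $\nu$ is a Lipschitz bound for $u$. Stationarity of the weighted area says that the mean curvature is $H=-\alpha\nu/t$ (Section~\ref{sec:geometry}). This equation alone does not exclude jumps: a wall $\Gamma\times(a,b)$ over a minimal hypersurface $\Gamma$ has $H=0$ and $\nu=0$.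 What excludes walls is that they have no way to end at the top, while $u$ is locally bounded.

For $n=1$ this can be seen by hand. Take from Sections~\ref{sec:density} and~\ref{sec:geometry} that $\Sigma$ is relatively closed in $Q$, that it is a smooth arc near each of its points, and that $t\le m$ on the part of $\Sigma$ over an interval $J=[x_1-R,x_1+R]\subset\Omega$. Let $p=(x_1,t_1)\in\Sigma$ and parametrize $\Sigma$ by arclength, $s\mapsto(x(s),t(s))$, starting at $p$ in the direction with $t'(0)\ge0$. Then $|x'|=\nu$ and $t'^2=1-\nu^2$, and the curvature equation reads $t''=\alpha\nu^2/t\ge0$. So for $s\ge0$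
\[
t'(s)\ge t'(0)=\sqrt{1-\nu(p)^2},\qquad |x'(s)|\le\nu(p).
\]
Assume $\nu(p)<1$. As long as $x(s)\in J$, the curve stays in the compact set $J\times[t_1,m]$ and can be continued. It climbs at speed at least $\sqrt{1-\nu(p)^2}$, so it reaches $|x(s_*)-x_1|=R$ at some $s_*\le m/\sqrt{1-\nu(p)^2}$, and $R\le s_*\nu(p)$. Therefore
\[
\nu(p)\ge\frac R{\sqrt{R^2+m^2}} .
\]
A steep curve must keep climbing, and there is no room above height $m$.

The argument has two halves: the height is a convex function along the curve and is bounded, and smallness of $\nu$ at one point propagates. For $n\ge2$ three things change.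

\emph{There is no curve to follow.} Convexity of the height survives in the form $Lt=\alpha/t\ge0$, where $L$ is the Laplacian of $\Sigma$ with weight $t^\alpha$. Testing this with a suitable function shows that $\log(1/\nu)$ is integrable, with a bound in terms of $m$ (Lemma~\ref{lem:L1}). Propagation survives because $\log(1/\nu)$ is a subsolution up to a bounded error, and so satisfies a mean value inequality (Lemma~\ref{lem:mean}). Together they bound $\log(1/\nu)$ pointwise.

\emph{The bound degenerates at height zero.} The error just mentioned is $\alpha/t^2$. It is bounded on $\{t>a\}$ only, and this is not an artifact: the surface in Theorem~\ref{thm:B}(3) becomes vertical as $t\to0$. We obtain that $\max(u,a)$ is locally Lipschitz for each $a>0$, with constants depending on $a$. This suffices, because $\max(u,a)\to u$ uniformly as $a\to0$.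

\emph{There may be singular points.} The regularity theorem for almost minimal boundaries in $\mathbb R^{n+1}$ (Theorem~\ref{thm:Tamanini}) excludes them when $n\le6$; for $n\ge7$ it only bounds the dimension of the singular set by $n-7$. A maximum principle on the regular part could fail at this set, since an extremum need not be attained at a regular point. Integral estimates do not fail: a set of vanishing $\mathcal H^{n-2}$ measure can be cut out of $\Sigma$ at arbitrarily small Dirichlet energy (Lemma~\ref{lem:cutoff}). This is why Theorem~\ref{thm:A} is proved by integration by parts only. Once it is known, $\Sigma$ turns out to be smooth, and the maximum principle gives the sharp bound of Theorem~\ref{thm:B}(2).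

\section{The subgraph minimizes a weighted perimeter}\label{sec:subgraph}

A measurable set $V$ has \emph{locally finite perimeter} in an open set $G\subset\mathbb R^{n+1}$ if the distributional gradient $D\chi_V$ of its characteristic function is a vector Radon measure in $G$; thus $\int_V\operatorname{div}X\,dy=-\int X\cdot dD\chi_V$ for $X\in C_c^1(G;\mathbb R^{n+1})$, and $P(V;G)=|D\chi_V|(G)$ is the perimeter. We write $D\chi_V=(D_x\chi_V,D_t\chi_V)$. For open $G\subset Q$ and measurable $V\subset Q$ put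
\[
P_\alpha(V;G)=\sup\Big\{\int_V\operatorname{div}(t^\alpha X)\,dy:\ X\in C_c^1(G;\mathbb R^{n+1}),\ |X|\le1\Big\}.
\]
Since $t^\alpha$ is smooth and positive in $Q$, finiteness of $P_\alpha(V;G)$ implies that $V$ has locally finite perimeter in $G$ and that $P_\alpha(V;G)=\int_Gt^\alpha\,d|D\chi_V|$.

The regularity theory for boundaries requires comparison of $U$ with \emph{all} sets, not only with subgraphs. We show that $\mathcal F_A(u)=P_\alpha(U;Q_A)$ and that every set can be replaced by a subgraph of smaller energy.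

\begin{lemma}\label{lem:approx}
Let $u\in BV_+^{1+\alpha}(\Omega)$ and $A'\subset\subset A\subset\Omega$ open. There are functions $u_\varepsilon$, smooth and positive near $\overline{A'}$, such that $w_{u_\varepsilon}\to w_u$ and $u_\varepsilon^\alpha\to u^\alpha$ in $L^1(A')$ and
\[
\limsup_{\varepsilon\to0}\int_{A'}u_\varepsilon^\alpha\sqrt{1+|Du_\varepsilon|^2}\,dx\le\mathcal F_A(u).
\]
\end{lemma}

\begin{proof}
Let $\varrho_\varepsilon$ be a mollifier supported in $B_\varepsilon(0)$, and define $u_\varepsilon$ by $w_{u_\varepsilon}=w_u*\varrho_\varepsilon+\varepsilon$. For small $\varepsilon$ this function is smooth and positive near $\overline{A'}$, and $w_{u_\varepsilon}\to w_u$ in $L^1(A')$. With $\theta=\alpha/(1+\alpha)\in(0,1)$ we have $u^\alpha=((1+\alpha)w_u)^\theta$, and $|s^\theta-r^\theta|\le|s-r|^\theta$ gives $u_\varepsilon^\alpha\to u^\alpha$ in $L^{1/\theta}(A')$, hence in $L^1(A')$. Finally $(-Dw_{u_\varepsilon},u_\varepsilon^\alpha)=\mathcal A_u*\varrho_\varepsilon+(0,u_\varepsilon^\alpha-u^\alpha*\varrho_\varepsilon)$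 and $\int_{A'}|\mathcal A_u*\varrho_\varepsilon|\,dx\le|\mathcal A_u|(A)$, so
\[
\int_{A'}u_\varepsilon^\alpha\sqrt{1+|Du_\varepsilon|^2}\,dx\le\mathcal F_A(u)+\int_{A'}|u_\varepsilon^\alpha-u^\alpha*\varrho_\varepsilon|\,dx ,
\]
and the last integral tends to $0$.
\end{proof}

To turn a set $V$ into a subgraph, we replace each vertical section $V_x=\{t>0:(x,t)\in V\}$ by the interval $(0,v(x))$ of the same weighted length. The horizontal part of $D\chi_V$ then projects exactly onto $Dw_v$, and the vertical part can only decrease, because the top of the section moves down to where the weight is smaller.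

\begin{lemma}\label{lem:rearr}
Let $u\in BV_+^{1+\alpha}(\Omega)$ have subgraph $U$, and let $A\subset\Omega$ be open.
\begin{enumerate}
\item[(a)] $P_\alpha(U;Q_A)\le\mathcal F_A(u)$.
\item[(b)] Let $V\subset Q$ be measurable with $P_\alpha(V;Q_A)<\infty$ and $V\Delta U\subset K\times[a,b]$, where $K\subset A$ is compact and $0<a<b$. Define $v\ge0$ by $w_v(x)=\int_{V_x}t^\alpha dt$. Then $v\in BV_+^{1+\alpha}(\Omega)$, $v=u$ a.e.\ off $K$, and $\mathcal F_A(v)\le P_\alpha(V;Q_A)$.
\end{enumerate}
\end{lemma}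

\begin{proof}
(a) Let $A'\subset\subset A$, let $u_\varepsilon$ be as in Lemma~\ref{lem:approx} with subgraph $U_\varepsilon$ in $Q_{A'}$, and let $X\in C_c^1(Q_{A'};\mathbb R^{n+1})$, $|X|\le1$. By the divergence theorem, $\int_{U_\varepsilon}\operatorname{div}(t^\alpha X)\,dy$ is at most the weighted area $\int_{A'}u_\varepsilon^\alpha\sqrt{1+|Du_\varepsilon|^2}\,dx$ of the graph. Since $t$ is bounded below on the support of $X$, we have $|\operatorname{div}(t^\alpha X)|\le C_Xt^\alpha$, and
\[
\int_{Q_{A'}}|\chi_{U_\varepsilon}-\chi_U|\,t^\alpha\,dy=\int_{A'}|w_{u_\varepsilon}-w_u|\,dx\to0 .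
\]
Hence $\int_U\operatorname{div}(t^\alpha X)\,dy\le\mathcal F_A(u)$. Every admissible $X$ for $Q_A$ is supported in some $Q_{A'}$.

(b) We have $|w_v-w_u|\le\frac{b^{1+\alpha}}{1+\alpha}\chi_K$, so $w_v\in L^1(\Omega)$ and $v=u$ a.e.\ off $K$. Let $\pi(x,t)=x$, and let $\pi_\#$ denote push-forward of measures.

\emph{Horizontal part.} Let $\varphi\in C_c^1(A;\mathbb R^n)$ and $\eta_k\in C_c^1(0,\infty)$ with $0\le\eta_k\uparrow1$. Testing $D\chi_V$ with $t^\alpha\eta_k(t)(\varphi(x),0)$ gives
\[
\int_Vt^\alpha\eta_k\operatorname{div}\varphi\,dy=-\int t^\alpha\eta_k\,\varphi\cdot dD_x\chi_V .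
\]
Both sides converge as $k\to\infty$, because $w_v\in L^1$ and $t^\alpha|D\chi_V|$ is a finite measure on $Q_A$. The limit says $Dw_v=\pi_\#(t^\alpha D_x\chi_V)$ on $A$, a finite measure. On $\Omega\setminus K$ we have $w_v=w_u$, and $A\cup(\Omega\setminus K)=\Omega$. So $w_v\in BV(\Omega)$, and $v\in L^\alpha(\Omega)$ because $\Omega$ is bounded.

\emph{Vertical part.} Let $\mathfrak m=\pi_\#(t^\alpha|D_t\chi_V|)$. By the slicing theorem for $BV$ functions \cite[\S3.11]{AFP}, the total variation of a directional derivative is the integral of the total variations of the one-dimensional sections: for a.e.\ $x\in A$ the section $V_x$ has locally finite perimeter in $(0,\infty)$, and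
\[
\mathfrak m(B)=\int_B\Big(\int t^\alpha\,d|D\chi_{V_x}|\Big)dx\qquad(B\subset A\text{ Borel}).
\]
A set of locally finite perimeter in $(0,\infty)$ is, up to a null set, a locally finite union of intervals with disjoint closures, and $|D\chi_{V_x}|$ is the counting measure on their endpoints. Let $x$ be such a point with $u(x)<\infty$ and $v(x)>0$. Then $T=\operatorname{ess\,sup}V_x$ satisfies $0<T\le\max(u(x),b)$, and $T$ is an endpoint. From $\int_0^{v(x)}t^\alpha dt=\int_{V_x}t^\alpha dt\le\int_0^Tt^\alpha dt$ we get $T\ge v(x)$, so the inner integral is at least $T^\alpha\ge v(x)^\alpha$. Thus $0\le v^\alpha\mathcal L^n\le\mathfrak m$ on $A$.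

\emph{Conclusion.} The vector measure $(-D_x\chi_V,|D_t\chi_V|)$ has the same total variation measure as $D\chi_V$, and push-forward does not increase total variation. Hence $|(-Dw_v,\mathfrak m)|(A)\le P_\alpha(V;Q_A)$. Let $\beta$, $c$, $c'$ be the densities of $-Dw_v$, $\mathfrak m$, $v^\alpha\mathcal L^n$ with respect to $|Dw_v|+\mathfrak m$. Then $0\le c'\le c$, so $|(\beta,c')|\le|(\beta,c)|$, and integration gives $\mathcal F_A(v)\le|(-Dw_v,\mathfrak m)|(A)$.
\end{proof}

\begin{proposition}\label{prop:min}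
For $u\in BV_+^{1+\alpha}(\Omega)$ and open $A\subset\Omega$ we have $\mathcal F_A(u)=P_\alpha(U;Q_A)<\infty$. If $u$ is a local minimizer, $G\subset\subset Q$ is open and $V\subset Q$ is measurable with $V\Delta U\subset\subset G$, then $P_\alpha(U;G)\le P_\alpha(V;G)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:rearr}(a) we may take $V=U$ in (b), which gives the first claim. For the second, assume $P_\alpha(V;G)<\infty$ and choose an open $A\subset\subset\Omega$ with $\overline G\subset Q_A$. The measures $D\chi_U$ and $D\chi_V$ agree off the compact set $\overline{V\Delta U}\subset G$, so $P_\alpha(V;Q_A)<\infty$. With $v$ from Lemma~\ref{lem:rearr}(b),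
\[
P_\alpha(U;Q_A)\le\mathcal F_A(u)\le\mathcal F_A(v)\le P_\alpha(V;Q_A),
\]
and we subtract the common finite contribution of $Q_A\setminus G$.
\end{proof}

From here to the end of Section~\ref{sec:gradient}, $u$ is a local minimizer.

\section{Density estimates and local boundedness}\label{sec:density}

On a ball $B_r(x,t)$ with $r\le t/2$ the weight lies between $(t/2)^\alpha$ and $(3t/2)^\alpha$, so $P_\alpha$ is comparable with $t^\alpha P$, with constants independent of the ball.

\begin{lemma}\label{lem:density}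
There are $c_0,C_0>0$ depending only on $n$ and $\alpha$ such that the following holds for $y=(x,t)\in Q$ and $0<r\le t/2$ with $\overline{B_r(y)}\subset Q$.
\begin{enumerate}
\item[(i)] $P_\alpha(U;B_r(y))\le C_0t^\alpha r^n$.
\item[(ii)] If $|U\cap B_s(y)|>0$ for all $s>0$, then $|U\cap B_r(y)|\ge c_0r^{n+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $B_s=B_s(y)$ and $f(s)=|U\cap B_s|$. We use the standard facts that $f$ is Lipschitz on $[0,r]$ and that for a.e.\ $s<r$ one has $f'(s)=\mathcal H^n(U\cap\partial B_s)$, $P(U\cap B_s;\mathbb R^{n+1})=P(U;B_s)+f'(s)$ and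
\[
|D\chi_{U\setminus B_s}|=|D\chi_U|\llcorner(Q\setminus B_s)+\mathcal H^n\llcorner(U\cap\partial B_s).
\]
For such $s$, Proposition~\ref{prop:min} with $V=U\setminus B_s$ and $G=B_r$ gives
\[
P_\alpha(U;B_s)\le\int_{U\cap\partial B_s}(\text{height})^\alpha\,d\mathcal H^n\le(3t/2)^\alpha f'(s).
\]
Since $f'(s)\le\mathcal H^n(\partial B_s)$, (i) follows as $s\uparrow r$. Since $(t/2)^\alpha P(U;B_s)\le P_\alpha(U;B_s)$, we also get $P(U\cap B_s;\mathbb R^{n+1})\le(3^\alpha+1)f'(s)$. The isoperimetric inequality $|E|^{n/(n+1)}\le C_nP(E;\mathbb R^{n+1})$ gives $f^{n/(n+1)}\le C_n(3^\alpha+1)f'$ a.e. If $f>0$ on $(0,r]$, this says $(f^{1/(n+1)})'\ge c(n,\alpha)>0$ a.e., and integration yields (ii).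
\end{proof}

A thin, tall spike of $U$ is incompatible with (ii): every ball of a vertical stack along the spike contains a definite amount of $U$, while the weighted volume of $U$ is finite.

\begin{lemma}\label{lem:bounded}
If $B_{2r}(x_0)\subset\subset\Omega$, then
\[
\operatorname*{ess\,sup}_{B_r(x_0)}u^{1+\alpha}\le C(n,\alpha)\Big(r^{1+\alpha}+r^{-n}\int_{B_{2r}(x_0)}u^{1+\alpha}\,dx\Big).
\]
In particular $u\in L^\infty_{loc}(\Omega)$.
\end{lemma}

\begin{proof}
If the essential supremum of $u$ on $B_r(x_0)$ is at most $2r$, we are done. Otherwise let $T$ lie strictly between $2r$ and it, and let $x\in B_r(x_0)$ be a density point of $\{u>T\}$. For $0<t<T$ and small $s>0$ the set $U\cap B_s(x,t)$ contains $(\{u>T\}\cap B_{s/2}(x))\times(t-s/2,t)$, so $(x,t)$ satisfies the hypothesis of Lemma~\ref{lem:density}(ii). Let $k=\lceil T/2r\rceil-1$ and $t_j=2jr$ for $1\le j\le k$. Then $t_j<T$, and $k\ge\max(1,T/2r-1)\ge T/4r$. The balls $B_r(x,t_j)$ are disjoint, lie over $B_{2r}(x_0)$, have closures in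 $Q$, satisfy $r\le t_j/2$, and on them the height is at least $jr$. Using $\sum_{j\le k}j^\alpha\ge k^{1+\alpha}/(1+\alpha)$,
\[
\int_{B_{2r}(x_0)}w_u\,dx=\int_{U\cap Q_{B_{2r}(x_0)}}t^\alpha dy\ge\sum_{j=1}^kc_0r^{n+1}(jr)^\alpha\ge\frac{c_0\,r^n\,(T/4)^{1+\alpha}}{1+\alpha}.
\]
Let $T$ increase to the essential supremum.
\end{proof}

\section{The boundary of the subgraph}\label{sec:geometry}

\subsection{Partial regularity}

For a set $E$ of locally finite perimeter, the \emph{reduced boundary} $\partial^*E$ consists of the points $y\in\operatorname{spt}D\chi_E$ at which $N(y)=-\lim_{r\to0}D\chi_E(B_r(y))/|D\chi_E|(B_r(y))$ exists and has length $1$. The structure theorem for such sets states that $D\chi_E=-N\,\mathcal H^n\llcorner\partial^*E$ in $\mathbb R^{n+1}$.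

\begin{theorem}[Tamanini \cite{Tam}]\label{thm:Tamanini}
Let $d\ge2$, let $Q'\subset\mathbb R^d$ be open and $E$ a set of locally finite perimeter in $Q'$. Suppose that for some $\gamma\in(0,1)$ and every $G\subset\subset Q'$ there are $C,r_0$ with
\[
P(E;B_r(y))-\inf\{P(F;B_r(y)):F\Delta E\subset\subset B_r(y)\}\le Cr^{d-1+2\gamma}
\]
whenever $B_r(y)\subset\subset G$ and $r<r_0$. Then $\partial^*E\cap Q'$ is a $C^{1,\gamma}$ hypersurface, relatively open in $\operatorname{spt}D\chi_E\cap Q'$, and $\mathcal H^s\big((\operatorname{spt}D\chi_E\setminus\partial^*E)\cap Q'\big)=0$ for every $s>d-8$; this set is empty if $d\le7$.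
\end{theorem}

The subgraph satisfies the hypothesis with $d=n+1$ and $\gamma=\frac12$, because the weight is Lipschitz. Indeed, let $G\subset\subset Q$, $t_G=\inf_Gt>0$, and let $L_G$ be a Lipschitz constant of $t^\alpha$ on $[t_G,\sup_Gt]$. Let $B_r=B_r(y)\subset\subset G$ with $r\le t_G/2$, let $V\Delta U\subset\subset B_r$, and let $\mathsf a\ge t_G^\alpha$ be the minimum of $t^\alpha$ on $\overline{B_r}$. By Proposition~\ref{prop:min},
\[
\mathsf a\,P(U;B_r)\le P_\alpha(U;B_r)\le P_\alpha(V;B_r)\le(\mathsf a+2L_Gr)P(V;B_r).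
\]
If $P(V;B_r)\le P(U;B_r)$, then $P(V;B_r)\le2^\alpha C_0r^n$ by Lemma~\ref{lem:density}(i), and so $P(U;B_r)\le P(V;B_r)+C_Gr^{n+1}$; otherwise this inequality is trivial.

Put
\[
\Sigma=\operatorname{spt}D\chi_U\cap Q,\qquad M=\partial^*U\cap Q,\qquad\operatorname{sing}=\Sigma\setminus M .
\]
The set $\operatorname{sing}$ is relatively closed in $Q$. It is empty if $n\le6$, and
\begin{equation}\label{eq:sing}
\mathcal H^{n-2}(\operatorname{sing})=0\quad\text{if }n\ge7,
\end{equation}
because $n-2>n-7$. Only \eqref{eq:sing} will be used.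

\subsection{Smoothness of $M$}

Near $p\in M$ choose rotated coordinates $(z,s)\in\mathbb R^n\times\mathbb R$ in which $\Sigma$ is the graph $s=f(z)$ of a $C^{1,1/2}$ function over a ball $B$. Since $D\chi_U=0$ off $\Sigma$, the set $U$ is, up to a null set, one side of the graph. The height is an affine function $t(z,s)$, positive along the graph. Comparing with the sets bounded by the graphs of $f+\epsilon\varphi$, $\varphi\in C_c^1(B)$, we see from Proposition~\ref{prop:min} that $f$ is a weak solution of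
\begin{equation}\label{eq:graph}
\partial_i\big(\Phi_{\xi_i}(z,f,Df)\big)=\Phi_s(z,f,Df),\qquad\Phi(z,s,\xi)=t(z,s)^\alpha\sqrt{1+|\xi|^2}.
\end{equation}
Part (ii) of the next lemma shows that $M$ is smooth; part (i) is needed only in Section~\ref{sec:gradient}.

\begin{lemma}\label{lem:bootstrap}
Let $t(z,s)$ be affine, and let $f$ be a Lipschitz weak solution of \eqref{eq:graph} in a ball $B$ with $t(z,f(z))\ge c>0$.
\begin{enumerate}
\item[(i)] $f\in C^{1,\gamma}_{loc}(B)$ for some $\gamma\in(0,1)$.
\item[(ii)] If $f\in C^{1,\gamma}_{loc}(B)$ for some $\gamma\in(0,1)$, then $f\in C^\infty(B)$.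
\end{enumerate}
\end{lemma}

\begin{proof}
Fix $k$ and $B'\subset\subset B$, and let $f^h(z)=(f(z+he_k)-f(z))/h$ for small $h\ne0$. Write $j(z)=(z,f(z),Df(z))$. Subtracting \eqref{eq:graph} from its translate and dividing by $h$, we obtain in $B'$, in the weak sense,
\begin{equation}\label{eq:dq}
\partial_i\big(a^h_{ij}\partial_jf^h+b^h_if^h+c^h_i\big)=\partial_kF^h,\qquad F^h(z)=\frac1h\int_0^h\Phi_s(j(z+\tau e_k))\,d\tau ,
\end{equation}
where $a^h_{ij},b^h_i,c^h_i$ are the averages of $\Phi_{\xi_i\xi_j},\Phi_{\xi_is},\Phi_{\xi_iz_k}$ over the segment from $j(z)$ to $j(z+he_k)$. These segments stay in a compact convex set on which $t\ge c$, since $t$ is affine. There $\Phi$ is smooth, and $(\Phi_{\xi_i\xi_j})$, whose eigenvalues are among $t^\alpha(1+|\xi|^2)^{-1/2}$ and $t^\alpha(1+|\xi|^2)^{-3/2}$, is uniformly positive definite. So $a^h$ is elliptic and $a^h,b^h,c^h,F^h,f^h$ are bounded, uniformly in $h$.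

(i) The De Giorgi--Nash theorem states that a bounded weak solution $g\in W^{1,2}$ of $\partial_i(a_{ij}\partial_jg)=\partial_iG_i$, with $a$ bounded, measurable and uniformly elliptic and $G$ bounded, obeys an interior $C^{0,\gamma}$ bound in terms of $\sup|g|$, $\sup|G|$ and the ellipticity constants. Apply it to $g=f^h$ with $G_i=\delta_{ik}F^h-b_i^hf^h-c_i^h$, and let $h\to0$: $\partial_kf\in C^{0,\gamma}_{loc}$.

(ii) Now $a^h,b^h,c^h,F^h$ are bounded in $C^{0,\gamma}(B')$ uniformly in $h$, and $f^h\in C^{1,\gamma}(B')$. The interior estimate for divergence-form equations \cite[Theorem 8.32]{GT} bounds the $C^{1,\gamma}$ norm of such a solution of \eqref{eq:dq} on a smaller ball by $C(\sup|f^h|+\|F^h\|_{C^{0,\gamma}}+\|c^h\|_{C^{0,\gamma}})$, with $C$ depending on ellipticity and the $C^{0,\gamma}$ norms of $a^h,b^h$. Letting $h\to0$ gives $f\in C^{2,\gamma}_{loc}$. Then \eqref{eq:graph} holds pointwise as $\Phi_{\xi_i\xi_j}(j)\,\partial_{ij}f=\Phi_s(j)-\Phi_{\xi_is}(j)\,\partial_if-\Phi_{\xi_iz_i}(j)$.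 If $f\in C^{l+1,\gamma}_{loc}$ with $l\ge1$, the coefficients and the right side are in $C^{l,\gamma}_{loc}$, and Schauder theory \cite[Theorem 6.17]{GT} gives $f\in C^{l+2,\gamma}_{loc}$. Induction on $l$ finishes the proof.
\end{proof}

\subsection{Four identities on $M$}

Let $N$ be the exterior unit normal of $M$, so $D\chi_U=-N\,\mathcal H^n\llcorner M$ in $Q$, and let $\nu=N\cdot e_{n+1}$. For $0\le\varphi\in C_c^1(Q)$,
\[
\int_M\varphi\,\nu\,d\mathcal H^n=\int_U\partial_t\varphi\,dy=\int_{\{u>0\}}\varphi(x,u(x))\,dx\ge0 ,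
\]
so $\nu\ge0$ a.e.\ on $M$ and, by continuity, everywhere on $M$. Let $\mu=t^\alpha\mathcal H^n\llcorner M$. Then $\mu(G)=P_\alpha(U;G)$ for open $G\subset Q$, and $\mu$ is finite by Proposition~\ref{prop:min}.

Let $\nabla$ be the tangential gradient and $\Delta_M$ the Laplacian on $M$. For a vector field $X$ along $M$ put $\operatorname{div}_MX=\sum_i\tau_i\cdot D_{\tau_i}X$, with $\tau_i$ an orthonormal basis of the tangent space. The second fundamental form is $\mathrm{II}_{ij}=\tau_j\cdot D_{\tau_i}N$ and $H=\operatorname{div}_MN$ is its trace. The operator adapted to $\mu$ is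
\[
Lh=\Delta_Mh+\frac\alpha t\nabla t\cdot\nabla h=t^{-\alpha}\operatorname{div}_M(t^\alpha\nabla h);
\]
it satisfies $\int\nabla h\cdot\nabla f\,d\mu=-\int fLh\,d\mu$ for smooth $h$ and Lipschitz $f$ with compact support in $M$, and
\begin{equation}\label{eq:rules}
L(fh)=fLh+hLf+2\nabla f\cdot\nabla h,\qquad L(g(h))=g'(h)Lh+g''(h)|\nabla h|^2 .
\end{equation}

\begin{lemma}\label{lem:identities}
On $M$ we have $H=-\alpha\nu/t$, $|\nabla t|^2=1-\nu^2$, $\Delta_Mt=\alpha\nu^2/t$, and, for fixed $p=(x_1,t_1)\in\mathbb R^{n+1}$, $q=\frac12|y-p|^2$ and Any $C^1$ function $\eta=\eta(x)$,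
\begin{align}
Lt&=\frac\alpha t,\label{eq:Lt}\\
Lq&=n+\frac{\alpha(t-t_1)}t,\label{eq:Lq}\\
L\nu&=-\Big(|\mathrm{II}|^2+\frac{\alpha\nu^2}{t^2}\Big)\nu+\frac\alpha{t^2}\nu,\label{eq:Lnu}\\
|\nabla t\cdot\nabla\eta|&\le\nu|D\eta|.\label{eq:cross}
\end{align}
\end{lemma}

\begin{proof}
Let $X\in C_c^\infty(Q\setminus\operatorname{sing};\mathbb R^{n+1})$. The images of $U$ under the flow of $X$ are competitors in Proposition~\ref{prop:min}, so the first variation of weighted area vanishes: $\int(\operatorname{div}_MX+\frac\alpha tX\cdot e_{n+1})\,d\mu=0$. If $X=\varphi N$ on $M$, then $\operatorname{div}_MX=\varphi H$. As $\varphi\in C_c^\infty(M)$ is arbitrary, $H=-\alpha\nu/t$.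

Compute at a point in a frame with $D_{\tau_i}\tau_j=-\mathrm{II}_{ij}N$ there. Then $\Delta_My=\sum_iD_{\tau_i}\tau_i=-HN$, and differentiating $D_{\tau_i}N=\sum_j\mathrm{II}_{ij}\tau_j$ and using the Codazzi equation $\sum_iD_{\tau_i}\mathrm{II}_{ij}=D_{\tau_j}H$ gives $\Delta_MN=\nabla H-|\mathrm{II}|^2N$.

We have $\nabla t=e_{n+1}-\nu N$, so $|\nabla t|^2=1-\nu^2$, and $\Delta_Mt=-H\nu=\alpha\nu^2/t$; adding $\frac\alpha t(1-\nu^2)$ gives \eqref{eq:Lt}. Next, $\Delta_Mq=n-HN\cdot(y-p)=n+\frac{\alpha\nu}tN\cdot(y-p)$ and $\nabla t\cdot\nabla q=(e_{n+1}-\nu N)\cdot(y-p)=(t-t_1)-\nu N\cdot(y-p)$; the terms with $N\cdot(y-p)$ cancel in $Lq$. For \eqref{eq:Lnu}, $\Delta_M\nu=\nabla H\cdot\nabla t-|\mathrm{II}|^2\nu$, and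
\[
\nabla H\cdot\nabla t=-\frac\alpha t\nabla t\cdot\nabla\nu+\frac{\alpha\nu(1-\nu^2)}{t^2}.
\]
Finally $\nabla t\cdot\nabla\eta=(e_{n+1}-\nu N)\cdot(D\eta,0)=-\nu N\cdot(D\eta,0)$.
\end{proof}

The last term in \eqref{eq:Lnu} has the unfavorable sign: without it $\nu$ would be a supersolution. It appears because the weight is not invariant under vertical translations. Inequality \eqref{eq:cross} says that where $M$ is steep, horizontal cutoff functions hardly vary in the direction of ascent.

\subsection{Integration by parts across the singular set}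

\begin{lemma}\label{lem:cutoff}
Let $\mathcal K\subset Q$ be compact. For large $k$ there are Lipschitz functions $\psi_k:\mathbb R^{n+1}\to[0,1]$ that vanish near $\operatorname{sing}\cap\,\mathcal K$, such that $\psi_k\to1$ pointwise on $M\cap\mathcal K$ and $\int_M|\nabla\psi_k|^2d\mu\to0$.
\end{lemma}

\begin{proof}
Let $S=\operatorname{sing}\cap\,\mathcal K$. If $S=\emptyset$ take $\psi_k=1$. Otherwise $n\ge7$, and $S$ is compact with $\mathcal H^{n-2}(S)=0$ by \eqref{eq:sing}. So $S$ is covered by finitely many balls $B_{r_i}(y_i)$ with $y_i\in S$, $r_i<1/k$ and $\sum_ir_i^{n-2}<1/k$. Let $\psi_{k,i}(y)=\min\{1,(|y-y_i|-r_i)_+/r_i\}$ and $\psi_k=\min_i\psi_{k,i}$. A point of $M\cap\mathcal K$ has positive distance from $S$, so $\psi_k=1$ there for large $k$. Almost everywhere on $M$, $\nabla\psi_k$ equals one of the $\nabla\psi_{k,i}$, and $|\nabla\psi_{k,i}|\le r_i^{-1}\chi_{B_{2r_i}(y_i)}$. For large $k$, Lemma~\ref{lem:density}(i) applies to all balls $B_{2r_i}(y_i)$, and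
\[
\int_M|\nabla\psi_k|^2d\mu\le\sum_ir_i^{-2}\mu(B_{2r_i}(y_i))\le C_{\mathcal K}\sum_ir_i^{n-2}\to0.\qedhere
\]
\end{proof}

If a function $f$ on $M$ vanishes off $\mathcal K$, then $f\psi_k$ is supported in $\mathcal K\cap\Sigma$ minus a neighborhood of $\operatorname{sing}\cap\,\mathcal K$, which is a compact subset of $M$.

\begin{lemma}\label{lem:ibp}
Let $f$ be bounded and locally Lipschitz on $M$, vanish off a compact set $\mathcal K\subset Q$, and satisfy $|\nabla f|\in L^1(\mu)$. Then for $h=t$ and for $h=q$,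
\[
\int\nabla h\cdot\nabla f\,d\mu=-\int fLh\,d\mu .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:Lt} and \eqref{eq:Lq}, $|\nabla h|$ and $|Lh|$ are bounded on $M\cap\mathcal K$. Integrating by parts on $M$ with $f\psi_k$,
\[
\int\psi_k\nabla h\cdot\nabla f\,d\mu+\int f\,\nabla h\cdot\nabla\psi_k\,d\mu=-\int f\psi_kLh\,d\mu .
\]
The second term is at most $C\mu(\mathcal K)^{1/2}(\int_M|\nabla\psi_k|^2d\mu)^{1/2}\to0$, and the others converge by dominated convergence.
\end{proof}

\section{A lower bound for the vertical normal}\label{sec:lower}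

Fix $x_0\in\Omega$, $R>0$ with $B_{2R}(x_0)\subset\subset\Omega$, a number $m>0$ with $u\le m$ a.e.\ on $B_{2R}(x_0)$ (Lemma~\ref{lem:bounded}), and $a>0$. Write $B_r=B_r(x_0)$. Since $U\cap(B_{2R}\times(m,\infty))$ is null,
\begin{equation}\label{eq:top}
\Sigma\cap Q_{B_{2R}}\subset\{t\le m\}.
\end{equation}

\begin{proposition}\label{prop:kappa}
There is $\kappa>0$ with $\nu\ge\kappa$ on $M\cap\big(B_{R/2}\times(3a,\infty)\big)$.
\end{proposition}

We do not yet know that $\nu>0$, so we regularize the logarithm. For $\delta\in(0,1)$ let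
\[
\ell=\ell_\delta=\log\frac2{\nu+\delta},\qquad0<\ell\le\log\frac2\delta .
\]
This is a bounded smooth function on $M$. In this section, constants $C,C_1,C_2$ depend on $n,\alpha,R,m,a$ and $\mu(Q)$, \emph{but not on $\delta$}. By \eqref{eq:rules} and \eqref{eq:Lnu},
\begin{equation}\label{eq:Lell}
L\ell=-\frac{L\nu}{\nu+\delta}+|\nabla\ell|^2\ge|\nabla\ell|^2-\frac\alpha{a^2}\qquad\text{on }M\cap\{t>a\}.
\end{equation}
The logarithm has two merits. It turns the bad term of \eqref{eq:Lnu} into the constant $\alpha/a^2$, and it produces the term $|\nabla\ell|^2$, which bounds the Dirichlet energy of $\ell$ with no information on the size of $\ell$.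

\subsection{Energy bound}

\begin{lemma}\label{lem:energy}
Let $\zeta\ge0$ be Lipschitz on $\mathbb R^{n+1}$ and let $\mathcal K=\Sigma\cap\operatorname{spt}\zeta$ be a compact subset of $B_{2R}\times(a,\infty)$. Then
\begin{gather}
\int\zeta^2|\nabla\ell|^2d\mu\le\frac{2\alpha}{a^2}\int\zeta^2d\mu+4\int|\nabla\zeta|^2d\mu,\label{eq:energy}\\
\int\nabla\ell\cdot\nabla\zeta\,d\mu+\int\zeta|\nabla\ell|^2d\mu\le\frac\alpha{a^2}\int\zeta\,d\mu.\label{eq:weak}
\end{gather}
Moreover,
\begin{equation}\label{eq:energybound}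
\int_{M\cap(B_{3R/2}\times(2a,\infty))}|\nabla\ell|^2d\mu\le C .
\end{equation}
\end{lemma}

\begin{proof}
Let $\psi_k$ be the cutoffs of Lemma~\ref{lem:cutoff} for $\mathcal K$. Multiply \eqref{eq:Lell} by $(\zeta\psi_k)^2$, which has compact support in $M$, and integrate by parts:
\[
\int(\zeta\psi_k)^2|\nabla\ell|^2d\mu\le\frac\alpha{a^2}\int\zeta^2d\mu+\int2\zeta\psi_k|\nabla\ell||\nabla(\zeta\psi_k)|\,d\mu .
\]
The last integrand is at most $\frac12(\zeta\psi_k)^2|\nabla\ell|^2+2|\nabla(\zeta\psi_k)|^2$, and the first part can be absorbed on the left since it has finite integral. As $\nabla(\zeta\psi_k)=\psi_k\nabla\zeta+\zeta\nabla\psi_k\to\nabla\zeta$ in $L^2(\mu)$, Fatou's lemma gives \eqref{eq:energy}.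

Applying \eqref{eq:energy} to a function in $C_c^\infty(B_{2R}\times(a,\infty))$ equal to $1$ on $\mathcal K$, we see that $|\nabla\ell|\in L^2(\mathcal K,\mu)$. Multiply \eqref{eq:Lell} by $\zeta\psi_k$ and integrate by parts:
\[
\int\psi_k\nabla\ell\cdot\nabla\zeta\,d\mu+\int\zeta\,\nabla\ell\cdot\nabla\psi_k\,d\mu+\int\zeta\psi_k|\nabla\ell|^2d\mu\le\frac\alpha{a^2}\int\zeta\,d\mu .
\]
The second term tends to $0$ by the Cauchy--Schwarz inequality, and \eqref{eq:weak} follows by dominated convergence.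

For \eqref{eq:energybound} take $\zeta=\zeta_1(x)\zeta_2(t)$ with Lipschitz factors with values in $[0,1]$, where $\zeta_1=1$ on $B_{3R/2}$, $\operatorname{spt}\zeta_1\subset B_{7R/4}$, $\zeta_2=1$ for $t\ge2a$ and $\zeta_2=0$ for $t\le\frac54a$. By \eqref{eq:top}, $\Sigma\cap\operatorname{spt}\zeta$ is compact, and the right side of \eqref{eq:energy} is at most $C\mu(Q)$.
\end{proof}

\subsection{Integrability of the logarithm}

The energy bound says that $\ell$ does not oscillate much, but it is satisfied by a wall, on which $\ell=\log(2/\delta)$ is a large constant. The next lemma fixes the size of $\ell$; since its constant does not depend on $\delta$, it already shows that $\{\nu=0\}$ is $\mu$-null. It is the counterpart of the climbing argument in Section~\ref{sec:idea}, and it uses $Lt\ge0$ and the ceiling \eqref{eq:top}.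

\begin{lemma}\label{lem:L1}
$\displaystyle\int_{M\cap(B_R\times(2a,\infty))}\ell\,d\mu\le C_1$.
\end{lemma}

\begin{proof}
Let $\eta\in C_c^1(B_{3R/2})$ with $0\le\eta\le1$, $\eta=1$ on $B_R$, $|D\eta|\le C/R$, and let $f=(t-2a)_+\,\ell\,\eta^2$ on $M$. By \eqref{eq:top}, $f$ is bounded and vanishes off $\operatorname{spt}\eta\times[2a,m]$, and
\[
\nabla f=\chi_{\{t>2a\}}\ell\eta^2\nabla t+(t-2a)_+\eta^2\nabla\ell+2(t-2a)_+\ell\eta\nabla\eta
\]
is in $L^1(\mu)$ by \eqref{eq:energybound}. Lemma~\ref{lem:ibp} and \eqref{eq:Lt} give $\int\nabla t\cdot\nabla f\,d\mu=-\int\frac\alpha tf\,d\mu\le0$. Using $|\nabla t|\le1$ and \eqref{eq:cross},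
\[
\int_{\{t>2a\}}|\nabla t|^2\ell\eta^2d\mu\le m\int_{\{t>2a\}}\eta^2|\nabla\ell|\,d\mu+2m\int_{\{t>2a\}}\eta|D\eta|\,\nu\ell\,d\mu .
\]
The first term on the right is bounded by \eqref{eq:energybound} and the Cauchy--Schwarz inequality. In the second, $\ell$ appears again, but with the factor $\nu$ supplied by \eqref{eq:cross}, and $\nu\ell\le\sup_{0<s\le1}s\log(2/s)=2/e<1$. For the same reason $\int\nu^2\ell\eta^2d\mu\le\mu(Q)$. Adding and using $|\nabla t|^2+\nu^2=1$ gives the claim.
\end{proof}

\subsection{Mean value inequality}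

To pass from an integral bound to a pointwise bound we show that the averages $\sigma^{-n}\int_{B_\sigma(p)}\ell\,d\mu$ are almost increasing in $\sigma$. As for subharmonic functions in $\mathbb R^n$, this rests on $Lq\approx n$ near $p$. The balls are those of $\mathbb R^{n+1}$, so they may contain singular points, and no control of the geometry of $M$ is needed.

\begin{lemma}\label{lem:mean}
Let $r_0=\frac14\min(R,a)$ and $p=(x_1,t_1)\in M$ with $x_1\in B_{R/2}$, $t_1>3a$. Then $B_{r_0}(p)\subset B_R\times(2a,\infty)$ and, with $C$ independent of $p$,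
\[
\ell(p)\le C\Big(\int_{B_{r_0}(p)}\ell\,d\mu+1\Big).
\]
\end{lemma}

\begin{proof}
Let $s=|y-p|$ and $q=s^2/2$. Fix a nonincreasing $\phi\in C^\infty([0,\infty))$ with $\phi=1$ on $[0,\frac12]$ and $\phi=0$ on $[1,\infty)$. For $0<\sigma\le r_0$ let
\[
I(\sigma)=\int\phi(s/\sigma)\,\ell\,d\mu,\qquad\zeta_\sigma(y)=\int_s^\infty\tau\phi(\tau/\sigma)\,d\tau .
\]
The function $I$ is $C^1$, with $\sigma I'(\sigma)=-\int\phi'(s/\sigma)\frac s\sigma\,\ell\,d\mu$. The function $\zeta_\sigma$ is Lipschitz, $0\le\zeta_\sigma\le\sigma^2/2$, $\zeta_\sigma=0$ for $s\ge\sigma$, and $\nabla\zeta_\sigma=-\phi(s/\sigma)\,s\nabla s=-\phi(s/\sigma)\nabla q$. We estimate $E(\sigma)=-\int\phi(s/\sigma)\nabla\ell\cdot\nabla q\,d\mu$ from both sides.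

By \eqref{eq:weak}, Lemma~\ref{lem:density}(i) and $t_1\le m$,
\[
E(\sigma)=\int\nabla\ell\cdot\nabla\zeta_\sigma\,d\mu\le\frac\alpha{a^2}\cdot\frac{\sigma^2}2\cdot C_0m^\alpha\sigma^n=C\sigma^{n+2}.
\]
On the other hand, $f=\phi(s/\sigma)\ell$ is admissible in Lemma~\ref{lem:ibp} by \eqref{eq:energybound}, and with $h=q$, $\nabla q=s\nabla s$,
\[
E(\sigma)=\int\phi(s/\sigma)\,\ell\,Lq\,d\mu+\int\ell\,\phi'(s/\sigma)\frac s\sigma|\nabla s|^2d\mu\ge\Big(n-\frac{\alpha\sigma}a\Big)I(\sigma)-\sigma I'(\sigma).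
\]
Here we used $Lq\ge n-\alpha\sigma/a$ on $B_\sigma(p)$, from \eqref{eq:Lq}, and $\ell\ge0$, $\phi'\le0$, $|\nabla s|\le1$. Since $e^{\alpha\sigma/a}\le e^{\alpha/4}$,
\begin{equation}\label{eq:mono}
\frac d{d\sigma}\Big(\sigma^{-n}e^{\alpha\sigma/a}I(\sigma)\Big)=\sigma^{-n-1}e^{\alpha\sigma/a}\Big[\sigma I'-nI+\frac{\alpha\sigma}aI\Big]\ge-Ce^{\alpha/4}\sigma .
\end{equation}

It remains to compute the limit as $\sigma\downarrow0$. Choose Euclidean coordinates $(z,z_{n+1})$ centered at $p$ with $T_pM=\{z_{n+1}=0\}$. Since $M$ is relatively open in $\Sigma$, for small $\sigma$ the set $\Sigma\cap B_\sigma(p)$ is the part in $B_\sigma(p)$ of the graph of a smooth function $b$ with $b(0)=0$, $Db(0)=0$. Substituting $z=\sigma\tilde z$,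
\[
\sigma^{-n}I(\sigma)=\int_{|\tilde z|\le1}\phi\Big(\sqrt{|\tilde z|^2+\sigma^{-2}b(\sigma\tilde z)^2}\Big)(\ell t^\alpha)\big(\sigma\tilde z,b(\sigma\tilde z)\big)\sqrt{1+|Db(\sigma\tilde z)|^2}\,d\tilde z .
\]
As $\sigma^{-1}b(\sigma\tilde z)\to0$ and $\ell$ is continuous at $p$, this tends to $c_\phi t_1^\alpha\ell(p)$ with $c_\phi=\int_{\mathbb R^n}\phi(|z|)\,dz>0$. Integrating \eqref{eq:mono} from $0$ to $r_0$ gives $c_\phi(3a)^\alpha\ell(p)\le e^{\alpha/4}r_0^{-n}I(r_0)+Cr_0^2$. How small $\sigma$ must be for the graph representation depends on $p$, but this does not enter the constants.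
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:kappa}]
By Lemmas~\ref{lem:L1} and~\ref{lem:mean}, $\ell_\delta(p)\le C_2$ for all $p$ in the set in question and all $\delta\in(0,1)$. Thus $\nu(p)+\delta\ge2e^{-C_2}$. Let $\delta\to0$ and put $\kappa=2e^{-C_2}$.
\end{proof}

\section{Continuity}\label{sec:continuity}

The bound $\nu\ge\kappa$ holds on $M$ only, but $M$ carries the whole measure $D\chi_U$. So $\chi_U$ is monotone in a cone of downward directions, and this is a Lipschitz condition.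

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Keep the setting of Section~\ref{sec:lower} and let $D=B_{R/2}\times(3a,\infty)$. Call $\xi=(\xi',-\tau)\in\mathbb R^n\times\mathbb R$ \emph{steep} if $\tau\ge|\xi'|/\kappa$. With $N'$ the horizontal part of $N$, Proposition~\ref{prop:kappa} gives
\[
\xi\cdot D\chi_U=(-\xi'\cdot N'+\tau\nu)\,\mathcal H^n\llcorner M\ge0\quad\text{in }D
\]
for steep $\xi$, because $-\xi'\cdot N'+\tau\nu\ge-|\xi'|+\tau\kappa\ge0$. Let $\varrho_\varepsilon\ge0$ be a mollifier in $\mathbb R^{n+1}$ supported in $B_\varepsilon(0)$ and $f_\varepsilon=\chi_U*\varrho_\varepsilon$. On the convex set $D_\varepsilon=\{y:\overline{B_\varepsilon(y)}\subset D\}$ we have $\xi\cdot Df_\varepsilon\ge0$, so $f_\varepsilon(y)\le f_\varepsilon(y+\xi)$ if $y,y+\xi\in D_\varepsilon$. Let $D_0\subset D$ be the set of full measure where $f_\varepsilon\to\chi_U$. Then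
\begin{equation}\label{eq:cone}
y,\ y+\xi\in D_0,\ \ \xi\text{ steep},\ \ y\in U\quad\Longrightarrow\quad y+\xi\in U .
\end{equation}

By Fubini's theorem, a.e.\ $x\in B_{R/2}$ has $u(x)\le m$ and $(x,t)\in D_0$ for a.e.\ $t>3a$. Let $x,x'$ be two such points and $d=|x-x'|/\kappa$. We claim that $u_a=\max(u,3a)$ satisfies $u_a(x')\ge u_a(x)-d$. If $u(x)-d\le3a$, then $u_a(x)-d\le3a\le u_a(x')$. If $u(x)-d>3a$, take $t\in(3a+d,u(x))$ with $(x,t)\in D_0$ and $t'\in(3a,t-d]$ with $(x',t')\in D_0$. The vector $(x'-x,t'-t)$ is steep, so \eqref{eq:cone} gives $u(x')>t'$. We can choose $t$ close to $u(x)$ and $t'$ close to $t-d$, so $u(x')\ge u(x)-d$. By symmetry $|u_a(x)-u_a(x')|\le|x-x'|/\kappa$. Hence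
\begin{equation}\label{eq:Lip}
\max(u,3a)\text{ agrees a.e.\ in }B_{R/2}\text{ with a Lipschitz function }g_a .
\end{equation}

Here $R$ is fixed and $a>0$ is arbitrary; only the Lipschitz constant depends on $a$. Since $0\le\max(u,3a)-u\le3a$, we have $|g_a-g_{a'}|\le3\max(a,a')$ a.e.\ and hence everywhere. So $g_a$ converges uniformly as $a\to0$ to a finite, nonnegative, continuous function equal to $u$ a.e.\ in $B_{R/2}(x_0)$. The point $x_0\in\Omega$ is arbitrary, and continuous representatives agree on overlaps.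
\end{proof}

\begin{remark}
Minimality enters through Proposition~\ref{prop:min} three times: in the density estimates, in the hypothesis of Theorem~\ref{thm:Tamanini}, and in the equation $H=-\alpha\nu/t$. That $U$ is a subgraph enters through $\nu\ge0$, which makes $\ell_\delta$ well defined. The sign of $\alpha$ is used in Lemma~\ref{lem:L1}. The ceiling \eqref{eq:top} cannot be dispensed with: the vertical half-plane $\{x\cdot e_1=0,\ t>0\}$ satisfies all identities of Lemma~\ref{lem:identities} with $\nu\equiv0$. The Lipschitz regularity of $\partial\Omega$ serves only to define the trace in $\mathcal F^*$.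
\end{remark}

\section{Analyticity and the gradient bound}\label{sec:gradient}

From now on $u$ is continuous, and $W=\sqrt{1+|Du|^2}$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
The supremum bound is Lemma~\ref{lem:bounded}. Let $u(x_1)>0$ and $3a<u(x_1)$. On a small ball $B$ around $x_1$ we have $u>3a$, so $u$ is Lipschitz on $B$ by \eqref{eq:Lip}. For $\varphi\in C_c^1(B)$ and small $|\epsilon|$ the competitor $u+\epsilon\varphi$ is positive and Lipschitz on $B$, so its energy on a ball $A$ with $\operatorname{spt}\varphi\subset A\subset\subset B$ is given by the integral. Differentiating at $\epsilon=0$ shows that $u$ is a weak solution of \eqref{eq:EL}, which is \eqref{eq:graph} with $t(z,s)=s$. Lemma~\ref{lem:bootstrap} gives $u\in C^\infty(B)$. In nondivergence form the equation is elliptic and analytic in $(u,Du,D^2u)$ for $u>0$, so Morrey's theorem on the analyticity of smooth solutions of analytic elliptic equations shows that $u$ is real analytic in $B$.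
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(4)]
Let $n=1$ and let $J$ be a component of $\{u>0\}$. On $J$, $u$ is a smooth solution of $(\Phi_\xi)'=\Phi_s$ with $\Phi(s,\xi)=s^\alpha\sqrt{1+\xi^2}$, and $(\Phi-u'\Phi_\xi)'=u'(\Phi_s-(\Phi_\xi)')=0$. Since $\Phi-u'\Phi_\xi=u^\alpha/W$, there is a constant $c>0$ with $u^\alpha=cW\ge c$ on $J$. An endpoint of $J$ lying in $\Omega$ would be a zero of $u$, which contradicts continuity. So $J$ is a component of $\Omega$.
\end{proof}

As $u$ is continuous, $\Sigma$ is contained in $\partial U\cap Q$, the graph of $u$ over $\{u>0\}$, which is analytic. So $\Sigma=M$ is this graph, $\nu=1/W$, and we may regard functions on $M$ as functions of $x\in\{u>0\}$. The maximum principle is now available.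

The quantity to bound is $uW=t/\nu$, and \eqref{eq:Lt}, \eqref{eq:Lnu} explain why: $L\nu\le\frac\alpha{t^2}\nu$ and $Lt=\frac\alpha{t^2}t$, so the bad term cancels in the quotient. We use $t-\varepsilon$ in place of $t$, so that the quantity vanishes before we reach the zero set, where we have no control of $W$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $0<\varepsilon<u(x_0)$. On $M\cap\{t>\varepsilon\}$ put $\omega=\nu/(t-\varepsilon)$, $Z=1/\omega=(t-\varepsilon)W$, and
\[
\hat Lh=Lh+\frac2{t-\varepsilon}\nabla t\cdot\nabla h .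
\]

\emph{An inequality for $Z$.} By \eqref{eq:rules} and \eqref{eq:Lt}, $L\nu=(t-\varepsilon)\hat L\omega+\alpha\omega/t$. Hence, by \eqref{eq:Lnu},
\[
\hat L\omega=-\Big(|\mathrm{II}|^2+\frac{\alpha\nu^2}{t^2}\Big)\omega+\alpha\omega\Big(\frac1{t^2}-\frac1{t(t-\varepsilon)}\Big)\le0 .
\]
Since $\hat L\omega=-Z^{-2}\hat LZ+2Z^{-3}|\nabla Z|^2$, this means
\begin{equation}\label{eq:LZ}
LZ\ge\frac{2|\nabla Z|^2}Z-\frac2{t-\varepsilon}\nabla t\cdot\nabla Z .
\end{equation}

\emph{The cutoff.} Let
\[
\vartheta=\frac12+\frac t{2m}-\frac{|x-x_0|^2}{R^2},\qquad\Lambda=\frac{16nm^2}{R^2},\qquad\eta=e^{\Lambda\vartheta^+}-1 .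
\]
The term $t/2m$ keeps $|\nabla\vartheta|$ bounded below where $M$ is steep, and the exponential turns this into positivity of $\hat L\eta$. For $|x-x_0|\le R$ we have $t=u(x)\le m$; so $\vartheta\le1$, $\vartheta\le0$ if $|x-x_0|=R$, and $\vartheta\ge\frac12$ at $x_0$. The function $\eta Z$ is continuous on the compact set $\{x\in\overline{B_R(x_0)}:u(x)\ge\varepsilon\}\subset\{u>0\}$, positive at $x_0$, and zero where $|x-x_0|=R$ or $u=\varepsilon$. So its maximum is attained at an interior point $x_*$ with $u>\varepsilon$ and $\vartheta>0$. There $\nabla Z=-Z\nabla\eta/\eta$ and $L(\eta Z)\le0$. By \eqref{eq:rules} and \eqref{eq:LZ},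
\[
0\ge\eta LZ+ZL\eta+2\nabla\eta\cdot\nabla Z\ge\frac{2Z|\nabla\eta|^2}\eta+\frac{2Z}{t-\varepsilon}\nabla t\cdot\nabla\eta+ZL\eta-\frac{2Z|\nabla\eta|^2}\eta=Z\hat L\eta .
\]
Thus $\hat L\eta\le0$ at $x_*$.

\emph{Claim: $Z(x_*)\le Z_0=\max(2m,64m^2/R)$.} Suppose $Z>Z_0$ at $x_*$; all that follows is evaluated there. Then $\nu=(t-\varepsilon)/Z\le m/Z\le\frac12$ and $1/(RZ)\le1/(64m^2)$. By \eqref{eq:Lt},
\[
\hat Lt=\frac\alpha t+\frac{2(1-\nu^2)}{t-\varepsilon}\ge\frac3{2m}.
\]
Write $|x-x_0|^2=2q-t^2$ with $p=(x_0,0)$. By \eqref{eq:Lq}, $L(2q)=2n+2\alpha$, and $L(t^2)=2\alpha+2(1-\nu^2)$, so $L|x-x_0|^2=2(n-1+\nu^2)\le2n$. By \eqref{eq:cross}, $|\nabla t\cdot\nabla|x-x_0|^2|\le2R\nu$, so $\hat L|x-x_0|^2\le2n+4R/Z$. Therefore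
\begin{gather*}
\hat L\vartheta\ge\frac3{4m^2}-\frac{2n}{R^2}-\frac4{RZ}\ge\frac1{2m^2}-\frac{2n}{R^2},\\
|\nabla\vartheta|^2\ge\frac{1-\nu^2}{4m^2}-\frac{2\nu}{mR}\ge\frac3{16m^2}-\frac2{RZ}\ge\frac1{8m^2}.
\end{gather*}
It follows that $\hat L\eta=\Lambda e^{\Lambda\vartheta}(\hat L\vartheta+\Lambda|\nabla\vartheta|^2)\ge\Lambda e^{\Lambda\vartheta}/(2m^2)>0$, a contradiction.

\emph{The bound.} Comparing $\eta Z$ at $x_0$ and $x_*$ gives $(e^{\Lambda/2}-1)(u(x_0)-\varepsilon)W(x_0)\le(e^\Lambda-1)Z_0$, that is, $(u(x_0)-\varepsilon)W(x_0)\le(e^{\Lambda/2}+1)Z_0\le2e^{\Lambda/2}Z_0$. Let $\varepsilon\to0$ and note $2Z_0\le128m(1+m/R)$.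

\emph{H\"older continuity.} Let $B\subset\subset\Omega$ be a ball. Choose $R$ so that the $R$-neighborhood of $B$ is compactly contained in $\Omega$; $u$ is bounded there, and the bound just proved is increasing in $m$. So $|D(u^2)|\le2uW\le C_B$ on $B\cap\{u>0\}$. Let $x,x'\in B$ with $u(x)\ge u(x')$. If $u>0$ on the segment from $x$ to $x'$, then $u^2(x)-u^2(x')\le C_B|x-x'|$. Otherwise let $x''$ be the zero of $u$ on the segment closest to $x$; by continuity $u^2(x)-u^2(x')\le u^2(x)-u^2(x'')\le C_B|x-x''|\le C_B|x-x'|$. Finally $|u(x)-u(x')|^2\le|u^2(x)-u^2(x')|$, because $|u(x)-u(x')|\le u(x)+u(x')$.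
\end{proof}

\section{A minimizer with square-root behavior}\label{sec:example}

We prove Theorem~\ref{thm:B}(3). Let $n\ge2$ and $\alpha>0$. We look for a surface that satisfies $H=-\alpha\nu/t$ and leaves the hyperplane $\{t=0\}$ vertically along the unit sphere, in the form $|x|=\rho(t)$. The equation is invariant under dilations of $\mathbb R^{n+1}$, so the dilates of one solution form a foliation by solutions, and the unit normal field of the foliation proves minimality by the divergence theorem.

\subsection{The profile}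

\begin{lemma}\label{lem:profile}
There are $t_0>0$ and $\rho\in C^2[0,t_0]\cap C^\infty(0,t_0]$ with $\rho(0)=1$, $\rho'(0)=0$,
\begin{equation}\label{eq:ode}
\frac{\rho''}{1+\rho'^2}+\frac\alpha t\rho'-\frac{n-1}\rho=0,\qquad\rho(t)=1+\frac{n-1}{2(1+\alpha)}t^2+o(t^2),
\end{equation}
$\rho'>0$ on $(0,t_0]$ and $\rho-t\rho'>0$ on $[0,t_0]$.
\end{lemma}

\begin{proof}
The equation is singular at $t=0$; the factor $t^\alpha$ absorbs the singular linear term. For $p=\rho'$ it reads $(t^\alpha p)'=t^\alpha G_p$, where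
\[
G_p(s)=\frac{(n-1)(1+p(s)^2)}{\rho_p(s)}-\frac{\alpha p(s)^3}s,\qquad\rho_p(s)=1+\int_0^sp .
\]
So we seek a fixed point of $Tp(t)=t^{-\alpha}\int_0^ts^\alpha G_p(s)\,ds$ in $\mathcal X=\{p\in C[0,t_0]:|p(t)|\le nt\}$, a complete metric space for the distance $\|p-\tilde p\|=\sup_{0<t\le t_0}|p(t)-\tilde p(t)|/t$. Let $nt_0^2\le1$, so that $\frac12\le\rho_p\le\frac32$, and let $C$ depend only on $n,\alpha$. For $p\in\mathcal X$ we have $|G_p(s)-(n-1)|\le Cs^2$, so
\begin{equation}\label{eq:Tp}
\Big|Tp(t)-\frac{n-1}{1+\alpha}t\Big|\le Ct^3,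
\end{equation}
and $T\mathcal X\subset\mathcal X$ for small $t_0$. For $p,\tilde p\in\mathcal X$ at distance $d$ we have $|p^2-\tilde p^2|\le2nds^2$, $|\rho_p-\rho_{\tilde p}|\le ds^2/2$ and $|p^3-\tilde p^3|/s\le3n^2ds^2$. Hence $|G_p-G_{\tilde p}|\le Cds^2$ and $\|Tp-T\tilde p\|\le Ct_0^2d$, so $T$ is a contraction for small $t_0$. The fixed point $p$ is smooth on $(0,t_0]$ by the equation. By \eqref{eq:Tp}, $p'(0)=\frac{n-1}{1+\alpha}$, and $p'=G_p-\alpha p/t\to(n-1)-\frac{\alpha(n-1)}{1+\alpha}=\frac{n-1}{1+\alpha}$ as $t\to0$. So $\rho=\rho_p\in C^2[0,t_0]$ has the stated expansion, and the two inequalities hold after decreasing $t_0$.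
\end{proof}

The curvature of the sphere is what bends the surface outward. For $n=1$ the same construction gives $\rho\equiv1$, a wall, in accordance with Theorem~\ref{thm:B}(4).

\subsection{The calibrating field}

Let $S=\{(x,t):|x|=\rho(t),\ 0<t<t_0\}$. The function $\tau\mapsto\tau/\rho(\tau)$ has derivative $(\rho-\tau\rho')/\rho^2>0$ and maps $[0,t_0]$ onto $[0,k_0]$, $k_0=t_0/\rho(t_0)$. Let $E=\{(x,t):x\ne0,\ 0<t<k_0|x|\}$. For $(x,t)\in E$ define $\tau\in(0,t_0)$ by $\tau/\rho(\tau)=t/|x|$; then $(x,t)$ lies on exactly one dilate $\lambda S$, namely $\lambda=t/\tau$. Put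
\[
N(x,t)=\frac{(-x/|x|,\ \rho'(\tau))}{\sqrt{1+\rho'(\tau)^2}} .
\]
This is a smooth unit vector field on $E$, homogeneous of degree $0$; on $S$, where $\tau=t$, it is normal to $S$ and points toward decreasing $|x|-\rho(t)$.

\begin{lemma}\label{lem:calib}
$\operatorname{div}(t^\alpha N)=0$ in $E$.
\end{lemma}

\begin{proof}
If $Y$ is a unit vector field that is normal to $S$ along $S$, then $\operatorname{div}Y=\operatorname{div}_SY+Y\cdot D_YY=\operatorname{div}_SY$ on $S$, and $\operatorname{div}_SY$ depends only on $Y|_S$. So on $S$ we may compute $\operatorname{div}N$ from the field $\tilde N(x,t)=(-x/|x|,\rho'(t))/\sqrt{1+\rho'(t)^2}$. Since $\operatorname{div}(x/|x|)=(n-1)/|x|$ and $(\rho'/\sqrt{1+\rho'^2})'=\rho''(1+\rho'^2)^{-3/2}$, we get on $S$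
\[
\operatorname{div}N+\frac\alpha tN_{n+1}=\frac1{\sqrt{1+\rho'^2}}\Big[\frac{\rho''}{1+\rho'^2}+\frac\alpha t\rho'-\frac{n-1}\rho\Big]=0 .
\]
The left side is homogeneous of degree $-1$, so it vanishes on every $\lambda S$, and it equals $t^{-\alpha}\operatorname{div}(t^\alpha N)$.
\end{proof}

\subsection{The minimizer}

For small $s\in(0,\frac12)$ define $h\in(0,t_0)$ by $\rho(h)=1+s$. As $s\to0$, $h\to0$, so we can fix $s$ with $2h<k_0(1-s)$. Let $\Omega=B_s(e_1)$; then $\Omega\times(0,2h)\subset E$. We stay near $e_1$ because the foliation is available only inside $E$. Define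
\[
u(x)=0\ \text{ if }|x|\le1,\qquad u(x)=\rho^{-1}(|x|)\ \text{ if }|x|\ge1 ,
\]
so $0\le u\le h$ on $\Omega$. The function $w_u$ is a function of $|x|$ that is continuous and nondecreasing on $[1-s,1+s]$ and $C^1$ except at $1$, hence absolutely continuous; in polar coordinates, $w_u\in W^{1,1}(\Omega)$ and $u\in BV_+^{1+\alpha}(\Omega)$. The subgraph is $U=\{(x,t)\in Q:t<h,\ \rho(t)<|x|\}$. Its boundary in $Q$ is $\{(x,t)\in S:x\in\Omega\}$, which lies below height $h$, and the exterior normal is $N$. Thus $-N\cdot D\chi_U=|D\chi_U|$.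

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $A\subset\subset\Omega$ be open and $v\in BV_+^{1+\alpha}(\Omega)$ with $v=u$ a.e.\ off a compact set $K\subset A$. We show $\mathcal F_A(u)\le\mathcal F_A(v)$.

\emph{Step 1: we may assume $v\le h$.} This keeps the competitor inside $E$. Let $A'\subset\subset A$ and let $v_\varepsilon$ be the approximations of $v$ from Lemma~\ref{lem:approx}. The function $\bar v_\varepsilon=\min(v_\varepsilon,h)$ is positive and Lipschitz on $A'$. Its integrand equals that of $v_\varepsilon$ on $\{v_\varepsilon<h\}$, and a.e.\ on $\{v_\varepsilon\ge h\}$ it equals $h^\alpha\le v_\varepsilon^\alpha\sqrt{1+|Dv_\varepsilon|^2}$. With $\bar v=\min(v,h)$ we have $\bar v_\varepsilon^\alpha\to\bar v^\alpha$ and $w_{\bar v_\varepsilon}\to w_{\bar v}$ in $L^1(A')$, since truncation is a contraction. The functional $\mathcal F_{A'}$ is a supremum of functionals that are continuous under these convergences, so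
\[
\mathcal F_{A'}(\bar v)\le\liminf\mathcal F_{A'}(\bar v_\varepsilon)\le\liminf\mathcal F_{A'}(v_\varepsilon)\le\mathcal F_A(v).
\]
Letting $A'\uparrow A$ gives $\mathcal F_A(\bar v)\le\mathcal F_A(v)$. Also $\bar v=u$ a.e.\ off $K$ because $u\le h$, and so $\bar v\in BV_+^{1+\alpha}(\Omega)$.

\emph{Step 2: calibration.} Let $v\le h$ have subgraph $V$. Let $\zeta\in C_c^\infty(A)$ with $0\le\zeta\le1$ and $\zeta=1$ near $K$. For large $k$ let $\eta_k\in C_c^1(0,2h)$, $0\le\eta_k\le1$, vanish on $(0,\frac1k]$, equal $1$ on $[\frac2k,\frac{3h}2]$, and satisfy $|\eta_k'|\le2k$ on $(\frac1k,\frac2k)$. The field $t^\alpha\zeta(x)\eta_k(t)N$ is $C^1$ with compact support in $A\times(0,2h)\subset E$. By Lemma~\ref{lem:calib},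
\[
-\int t^\alpha\zeta\eta_k\,N\cdot dD\chi_V=\int_Vt^\alpha\eta_k\,N\cdot(D\zeta,0)\,dy+\int_Vt^\alpha\zeta\eta_k'N_{n+1}\,dy .
\]
Since $V\subset\{t<h\}$ up to a null set, only the slab $\frac1k<t<\frac2k$ contributes to the last integral, which is therefore at most $|A|\cdot2k\cdot\frac1k\cdot(2/k)^\alpha\to0$: because $\alpha>0$, the floor $\{t=0\}$ carries no flux. The measure $t^\alpha|D\chi_V|$ is finite on $Q_A$ by Lemma~\ref{lem:rearr}(a) and is supported in $\{t\le h\}$, so
\[
-\int\zeta t^\alpha N\cdot dD\chi_V=\int_Vt^\alpha N\cdot(D\zeta,0)\,dy .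
\]
The same identity holds for $U$, and the right sides agree because $u=v$ a.e.\ where $D\zeta\ne0$. Hence
\[
\int\zeta t^\alpha d|D\chi_U|=-\int\zeta t^\alpha N\cdot dD\chi_U=-\int\zeta t^\alpha N\cdot dD\chi_V\le\int\zeta t^\alpha d|D\chi_V| .
\]
On the open set $Q_{A\setminus K}$, which contains the part of $Q_A$ where $1-\zeta\ne0$, the measures $|D\chi_U|$ and $|D\chi_V|$ coincide. Adding the integrals of $(1-\zeta)t^\alpha$ over $Q_A$ and using Proposition~\ref{prop:min},
\[
\mathcal F_A(u)=P_\alpha(U;Q_A)\le P_\alpha(V;Q_A)=\mathcal F_A(v).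
\]
So $u$ is a local minimizer on the ball $\Omega$.

\emph{Step 3: behavior at $e_1$.} By \eqref{eq:ode} with $t=u(x)$,
\[
\frac{u(x)^2}{|x|-1}\to\frac{2(1+\alpha)}{n-1}>0\qquad\text{as }|x|\downarrow1,
\]
while $u=0$ for $|x|\le1$. So $u(\lambda e_1)/(\lambda-1)^\beta\to\infty$ as $\lambda\downarrow1$ for every $\beta>\frac12$, and $\lambda\mapsto u(\lambda e_1)^2$ has different one-sided derivatives at $\lambda=1$. Thus $u\notin C^{0,\beta}$ near $e_1$ and $u^2\notin C^1$.
\end{proof}

On $S$ we have $\nu=\rho'/\sqrt{1+\rho'^2}$, so $\nu/t\to\frac{n-1}{1+\alpha}$ as $t\to0$. The constant $\kappa$ in Proposition~\ref{prop:kappa} therefore cannot be chosen independently of $a$, and the linear rate $\nu\ge t/C$ given by Theorem~\ref{thm:B}(2) is attained.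

\begin{thebibliography}{9}

\bibitem{AFP}
Ambrosio, Fusco and Pallara, \emph{Functions of Bounded Variation and Free Discontinuity Problems}.

\bibitem{GT}
Gilbarg and Trudinger, Theorems 6.17 and 8.32.

\bibitem{source}
\emph{H\"older Continuity for Continuous Solutions of the Singular Minimal Surface Equation with Arbitrary Zero Set},
\texttt{http://www.uni-duisburg-essen.de/imperia/md/content/}\allowbreak\texttt{mathematik/2016\_preprint\_804.pdf}.

\bibitem{Tam}
I. Tamanini, \emph{Boundaries of Caccioppoli sets with H\"older-continuous normal vector}, J. reine angew. Math. 334 (1982), 27--39.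

\end{thebibliography}
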